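# Closed invariant subalgebras of $\mathcal C_0(\mathcal X)$ with equal spectra

## 1. A dichotomy for invariant algebras

Throughout, $\mathcal X$ is a locally compact abelian group with character group $Y$. Both groups are assumed metrisable, as in the source of the problem (doi:10.24033/bsmf.1553). The algebra $\mathcal C_0(\mathcal X)$ consists of the continuous complex functions on $\mathcal X$ vanishing at infinity, with pointwise operations and the uniform norm.

**Theorem 1.** For every $\mathcal X$ that is neither compact nor totally disconnected there are closed invariant subalgebras $A_1\neq A_2$ of $\mathcal C_0(\mathcal X)$ with $\sigma(A_1)=\sigma(A_2)$. In particular this holds for $\mathcal X=\mathbb R$.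

**Theorem 2.**

* (A) $\sigma(A)$ determines $A$ for all closed invariant subalgebras $A$ of $\mathcal C_0(\mathcal X)$ if and only if $\mathcal X$ is compact or totally disconnected.
* (B) If $\mathcal X$ is neither compact nor totally disconnected, there are a closed semigroup $S\subseteq Y$ and an order embedding $J\mapsto A_J$ of the power set $(\mathcal P(\mathbb N),\subseteq)$ into the closed invariant subalgebras with spectrum $S$; that is, $J\subseteq J'\iff A_J\subseteq A_{J'}$. In particular exactly $2^{\aleph_0}$ closed invariant subalgebras have spectrum $S$, and $2^{\aleph_0}$ is the largest possible number.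

Here is what the words mean. A *closed invariant subalgebra* is a uniformly closed subalgebra $A\subseteq\mathcal C_0(\mathcal X)$ that contains every translate of each of its elements. The spectrum records which frequencies occur in $A$. For $F\in\mathcal C_0(\mathcal X)$ put $I_F=\{g\in L^1(\mathcal X): g*F=0\}$ and
$$\sigma(F)=\{y\in Y:\ \hat g(y)=0\ \text{for all } g\in I_F\}.$$
Equivalently, $\sigma(F)$ is the set of characters in the weak* closed linear span of the translates of $F$. On $\mathbb R^n$ it is the support of the distributional Fourier transform of $F$. The spectrum $\sigma(A)$ of an algebra, and more generally $\sigma(V)$ for a closed invariant subspace $V$, is the closure of $\bigcup_{F\in V}\sigma(F)$. For an algebra, $\sigma(A)$ is a closed subsemigroup of $Y$.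

So we ask: if we know which frequencies an invariant algebra uses, do we know the algebra? The source of the problem lists three known facts.

* (i) If $\mathcal X$ is compact, closed invariant subalgebras correspond one-to-one to subsemigroups of the discrete group $Y$ via $A\mapsto\sigma(A)$.
* (ii) If $\mathcal X$ is totally disconnected, every closed invariant subalgebra is self-adjoint, and $\sigma(A)$ determines $A$.
* (iii) On $\mathbb R^n$ with $n\ge4$, $\sigma(A)$ does not determine $A$.

The conjecture was that $\sigma$ fails to determine $A$ for every group outside (i) and (ii). Theorem 1 says that this is true. Theorem 2 adds the size of the failure: one semigroup can carry a continuum of algebras, ordered by inclusion in a pattern that contains the whole power set of $\mathbb N$. Metrisability plays no role in the proof of Theorem 1. It enters only in part (B) of Theorem 2.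

## 2. Spectra and convolution

We write $X$ for $\mathcal X$. For $\psi\in L^1(Y)$ and $g\in L^1(X)$ put
$$\check\psi(x)=\int_Y\psi(y)\langle x,y\rangle\,dy,\qquad \hat g(y)=\int_X g(x)\langle -x,y\rangle\,dx .$$
Then $\check\psi\in\mathcal C_0(X)$ and $\|\check\psi\|_\infty\le\|\psi\|_1$. Fubini's theorem gives
$$g*\check\psi=(\hat g\,\psi)^\vee, \tag{1}$$
$$\check\psi\,\check\psi'=(\psi*\psi')^\vee. \tag{2}$$
Translation acts continuously on $\mathcal C_0(X)$, and $g*F$ is the norm-convergent integral of $g(t)$ times the translate of $F$ by $t$. So a closed invariant subspace of $\mathcal C_0(X)$ is stable under convolution by $L^1(X)$. We use this all the time.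

**Example.** If $\psi\in C_c(Y)$ then $\sigma(\check\psi)=\operatorname{supp}\psi$. Indeed, by (1) and uniqueness of Fourier transforms, $g\in I_{\check\psi}$ exactly when $\hat g\psi=0$, that is, when $\hat g=0$ on $\operatorname{supp}\psi$. Hence $\operatorname{supp}\psi\subseteq\sigma(\check\psi)$. If $y\notin\operatorname{supp}\psi$, fact (F1) below gives $g$ with $\hat g(y)=1$ and $\hat g=0$ on $\operatorname{supp}\psi$, so $y\notin\sigma(\check\psi)$.

We need four facts.

* (F1) If $C\subseteq Y$ is compact, $S\subseteq Y$ is closed and $C\cap S=\emptyset$, there is $h\in L^1(X)$ with $\hat h=1$ on $C$ and $\hat h=0$ on $S$ (Rudin, *Fourier Analysis on Groups*, §2.6).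
* (F2) If $\sigma(F)=\emptyset$ then $F=0$. The set $I_F$ is a closed ideal of $L^1(X)$ whose transforms have no common zero, so $I_F=L^1(X)$ by Wiener's Tauberian theorem. An approximate identity then gives $F=0$.
* (F3) $\sigma(k*F)\subseteq\sigma(F)\cap\operatorname{supp}\hat k$ for $k\in L^1(X)$. First, $I_F\subseteq I_{k*F}$, so $\sigma(k*F)\subseteq\sigma(F)$. Second, if $y\notin\operatorname{supp}\hat k$, choose $g$ by (F1) with $\hat g(y)\ne0$ and $\hat g=0$ on $\operatorname{supp}\hat k$. Then $\hat g\hat k=0$, so $g*k=0$ and $g\in I_{k*F}$.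
* (F4) $\sigma(F+G)\subseteq\sigma(F)\cup\sigma(G)$. If $y$ is in neither set on the right, there are $g_1\in I_F$ and $g_2\in I_G$ with $\hat g_1(y)\hat g_2(y)\ne0$, and $g_1*g_2\in I_{F+G}$.

**Definition.** For closed $S\subseteq Y$ let $B(S)$ be the uniform closure of $\{\check\psi:\psi\in L^1(Y),\ \psi=0\text{ off }S\}$.

Translating $\check\psi$ multiplies $\psi$ by a character, so $B(S)$ is a closed invariant subspace. On $\mathbb R$, for instance, $B([1,\infty))$ is an algebra, because $[1,\infty)+[1,\infty)\subseteq[1,\infty)$. In general, $\psi*\psi'$ vanishes off $S+S'$ when $\psi$ vanishes off $S$ and $\psi'$ off $S'$. So by (2) and (1),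
$$S+S'\subseteq S''\ \Rightarrow\ B(S)B(S')\subseteq B(S''),\qquad\qquad \hat l=0\text{ on }S\ \Rightarrow\ l*b=0\ \text{ for all } b\in B(S). \tag{3}$$

If $S$ is the closure of its interior, then $\sigma(B(S))=S$. For $y\notin S$ choose $l$ by (F1) with $\hat l(y)\neq0$ and $\hat l=0$ on $S$. By (3), $l\in I_b$ for all $b\in B(S)$, so every $\sigma(b)$ lies in the closed set $\{\hat l=0\}$, and $y\notin\sigma(B(S))$. For $y$ in the interior of $S$ take $\psi\in C_c(Y)$ supported in $S$ with $\psi(y)\ne0$. By the example, $y\in\sigma(\check\psi)$.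

## 3. The circle, the integers, and spheres

**The circle.** Let $X=\mathbb T$, $Y=\mathbb Z$, $e_n(t)=e^{int}$. Here $g\in I_F$ means $\hat g(n)\hat F(n)=0$ for all $n$, so $\sigma(F)=\{n:\hat F(n)\neq0\}$. Let $A$ be a closed invariant subalgebra. If $F\in A$ and $\hat F(n)\ne0$, then $e_n*F=\hat F(n)e_n\in A$, so $e_n\in A$. By Fejér's theorem $F$ is a uniform limit of trigonometric polynomials with frequencies in $\sigma(F)$. Hence $A$ is the closed span of $\{e_n:n\in\sigma(A)\}$, and $\sigma(A)$ determines $A$. The argument works because each character in the spectrum lies in the algebra. When $X$ is not compact, no character vanishes at infinity.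

**The integers.** Let $X=\mathbb Z$, $Y=\mathbb T$, and $A\neq\{0\}$. By (ii), $A$ is self-adjoint. By invariance its elements have no common zero. The relation "$F(m)=F(n)$ for all $F\in A$" is translation invariant, so it is congruence modulo some $d\ge0$. If $d\geq1$, every $F\in A$ would be periodic and vanishing at infinity, hence $0$. So $d=0$, $A$ separates points, and $A=\mathcal C_0(\mathbb Z)$ by Stone–Weierstrass. Its spectrum is $\mathbb T$, because the indicator function $F$ of $\{0\}$ has $I_F=\{0\}$. Only two algebras exist, and their spectra $\emptyset$ and $\mathbb T$ differ.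

**Spheres.** Now look for two closed invariant *subspaces* with the same spectrum; products come later. A first approach on $\mathbb R^n$ is to compare the surface measure of the unit sphere with its radial derivative, since both are carried by the sphere. Let $\mu_r$ be the uniform probability measure on the sphere of radius $r$, let $M_r(x)=\int e^{ix\cdot y}d\mu_r(y)$, and put
$$P=M_1,\qquad Q=\partial_rM_r\big|_{r=1}.$$
Take a Schwartz function $g$ with $\hat g(y)=|y|^2-1$ near the unit sphere. By Fubini $g*M_r=(r^2-1)M_r$ for $r$ near $1$. Differentiating at $r=1$ (allowed, since $M_r(x)=M_1(rx)$ has $r$-derivative $O(|x|)$ and $g$ is Schwartz) we get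
$$g*P=0,\qquad g*Q=2P.$$
So convolution by $g$ acts on $P,Q$ as a nilpotent Jordan block. The kernel of $g*(\cdot)$ sees $P$ but not $Q$, although both have their frequencies on the same sphere. What matters now is whether $P$ and $Q$ vanish at infinity.

* $n=4$: with $s=|x|$ we have $M_r=2J_1(rs)/(rs)$. From $(z^{-1}J_1)'=-z^{-1}J_2$ we get $P=2J_1(s)/s$ and $Q=-2J_2(s)$. Since $J_\nu(s)=O(s^{-1/2})$, both lie in $\mathcal C_0(\mathbb R^4)$.
* $n=3$: $M_r=\sin(rs)/(rs)$, so $P=\sin s/s$ and $Q=\cos s-\sin s/s$. Here $P$ vanishes at infinity but $Q$ does not.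
* $n=1$: $M_r(x)=\cos(rx)$, so $P=\cos x$ and $Q=-x\sin x$. Neither vanishes at infinity.

On the line the sphere has become two points, which is far too thin. We keep the Jordan block and replace the function $|y|^2$, whose level set is the sphere, by another real function $f$ on $Y$. On a general $Y$ we then need a level set of $f$ thick enough to carry functions vanishing at infinity.

## 4. The bottom layer and the room above it

Suppose we have two closed invariant subspaces $V_1\ne V_2$ with equal spectrum. The algebras that they generate are hard to control: a product of elements of $V_1$ might bring back what distinguishes $V_2$, and the products from $V_1$ and from $V_2$ might have different spectra. Both dangers disappear if the frequencies of $V_1,V_2$ sit in a bottom layer $S_1$, all products of elements land in a separate set $S_2$, and we put *everything* over $S_2$ into the algebra.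

**Lemma 3.** Let $S_1,S_2\subseteq Y$ be closed with
$$S_1+S_1\subseteq S_2,\qquad S_1+S_2\subseteq S_2,\qquad S_2+S_2\subseteq S_2, \tag{4}$$
and let $h\in L^1(X)$ satisfy $\hat h=0$ on $S_2$. Let $V\subseteq B(S_1)$ be a closed invariant subspace with $h*v=v$ for all $v\in V$. Then $A(V):=V+B(S_2)$ is a closed invariant subalgebra of $\mathcal C_0(X)$, and
$$h*A(V)=V,\qquad \sigma(A(V))=\sigma(V)\cup\sigma(B(S_2)).$$

*Proof.* **Step 1: recovering $V$.** By (3), $h*b=0$ for $b\in B(S_2)$. Hence $h*(v+b)=v$, so $h*A(V)=V$.

**Step 2: $A(V)$ is closed and invariant.** Invariance is clear. If $v_n+b_n\to F$, then $v_n=h*(v_n+b_n)\to h*F$, and $h*F\in V$ as $V$ is closed. So $b_n$ converges as well, with limit in $B(S_2)$, and $F\in A(V)$.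

**Step 3: $A(V)$ is an algebra.** By (3) and (4), $VV\subseteq B(S_1)B(S_1)\subseteq B(S_2)$, $VB(S_2)\subseteq B(S_1)B(S_2)\subseteq B(S_2)$ and $B(S_2)B(S_2)\subseteq B(S_2)$.

**Step 4: the spectrum.** By (F4), $\sigma(v+b)\subseteq\sigma(v)\cup\sigma(b)$, which gives $\subseteq$. Since $V$ and $B(S_2)$ are contained in $A(V)$, we also have $\supseteq$. $\square$

On $\mathbb R$ we can take $S_1=[1,\frac32]$ and $S_2=[2,\infty)$. Only the bottom layer remains to be built.

## 5. A Jordan block over a level set

**Lemma 4.** Let $V_2\subseteq\mathcal C_0(X)$ be a closed invariant subspace, $d\in L^1(X)$, $DF=d*F$, and suppose that $D^2=0$ on $V_2$ but $D\neq0$ on $V_2$. Put $V_1=\{F\in V_2:DF=0\}$. Then $V_1\ne V_2$, both are closed invariant subspaces, and $\sigma(V_1)=\sigma(V_2)$.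

*Proof.* $D$ is bounded and commutes with translations, so $V_1$ is closed and invariant, and $V_1\neq V_2$ since $D\ne0$ on $V_2$. Clearly $\sigma(V_1)\subseteq\sigma(V_2)$. For the converse, let $y\notin\sigma(V_1)$. We produce one $k\in L^1(X)$ with $\hat k(y)\neq0$ that annihilates all of $V_2$.

Take a compact neighbourhood $N$ of $y$ disjoint from $\sigma(V_1)$ and, by (F1), a $k\in L^1(X)$ with $\hat k(y)=1$ and $\hat k=0$ off the interior of $N$. Then $\operatorname{supp}\hat k\cap\sigma(V_1)=\emptyset$. Let $F\in V_2$.

First, $DF\in V_2$ and $D(DF)=0$, so $DF\in V_1$. By (F3), $\sigma(k*DF)\subseteq\operatorname{supp}\hat k\cap\sigma(V_1)=\emptyset$, so $k*DF=0$ by (F2). Hence $D(k*F)=k*DF=0$, that is, $k*F\in V_1$. Now apply (F3) again: $\sigma(k*F)$ lies in $\operatorname{supp}\hat k$, and it lies in $\sigma(V_1)$ because $k*F\in V_1$. So it is empty, and $k*F=0$.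

Thus $k\in I_F$ for every $F\in V_2$. All the $\sigma(F)$ lie in the closed set $\{\hat k=0\}$, which does not contain $y$, so $y\notin\sigma(V_2)$. $\square$

Next we need $P$ and $Q$. Formally $P$ should be the inverse transform of $\delta(f-a)$ times a weight $w$, and $Q$ should come from $\delta'(f-a)$. Writing $\delta(f-a)=\frac1{2\pi}\int e^{iu(f-a)}du$ turns both into integrals over $u$ of the honest functions $(we^{iuf})^\vee\in\mathcal C_0(X)$. If these functions decay fast in $u$, then the integrals converge in $\mathcal C_0(X)$ and vanishing at infinity is automatic.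

**Definition.** A *phase datum* on $X$ consists of closed sets $S_1,S_2\subseteq Y$, a compact $C\subseteq S_1$, a bounded function $w\in L^1(Y)$, $w\ne0$, vanishing off $C$, a bounded real measurable $f$ on $C$, and $g,h\in L^1(X)$, such that

1. (4) holds;
2. $\hat h=1$ on $C$, $\hat h=0$ on $S_2$, and $\hat g=f$ on $C$;
3. $\Phi_u:=(we^{iuf})^\vee$ satisfies $\|\Phi_u\|_\infty\le C'(1+|u|)^{-4}$ for all $u\in\mathbb R$, with some constant $C'$.

**Example (conditions 1 and 2 alone).** On $\mathbb R$ let $S_1=[1,\frac32]$, $S_2=[2,\infty)$, $0\ne w\in C_c^\infty((1,\frac32))$, $C=\operatorname{supp} w$, $f(t)=t$. Let $h$ be a Schwartz function with $\hat h\in C_c^\infty$, $\hat h=1$ on $C$ and $\hat h=0$ on $S_2$, and let $\hat g=t\hat h$. Conditions 1 and 2 hold. With $W=\check w$ we find $\Phi_u(x)=W(x+u)$, whose uniform norm does not depend on $u$. So condition 3 fails, and the pointwise integral $\int e^{-iua}\Phi_u(x)\,du=2\pi w(a)e^{iax}$ is a multiple of a character.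

**Proposition 5.** Given a phase datum, there are $a\in\mathbb R$ and $P,Q\in B(S_1)$ such that, with $DF=(g-ah)*F$,
$$P\ne0,\qquad h*P=P,\quad h*Q=Q,\qquad DP=0,\quad DQ=iP. \tag{5}$$
Let $V_2$ be the closed invariant subspace generated by $Q$. Then $V_2\subseteq B(S_1)$, $P\in V_2$, $h*F=F$ and $D^2F=0$ for all $F\in V_2$, and $\sigma(V_2)\subseteq C$. With $V_1=\{F\in V_2:DF=0\}$ we have $P\in V_1\neq V_2$ and $\sigma(V_1)=\sigma(V_2)$.

*Proof.* **Step 1: convolution by $g$ is differentiation in $u$.** Since $f$ is bounded on $C$ and $|e^{isf}-1-isf|\le s^2f^2/2$, the map $u\mapsto we^{iuf}\in L^1(Y)$ is $C^1$ with derivative $ifwe^{iuf}$. Hence $u\mapsto\Phi_u\in\mathcal C_0(X)$ is $C^1$. By (1) and condition 2,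
$$g*\Phi_u=(fwe^{iuf})^\vee=-i\,\tfrac{d}{du}\Phi_u,\qquad h*\Phi_u=\Phi_u. \tag{6}$$

**Step 2: the Jordan block.** For $a\in\mathbb R$ put
$$P_a=\int_{\mathbb R}e^{-iua}\Phi_u\,du,\qquad Q_a=\int_{\mathbb R}u\,e^{-iua}\Phi_u\,du .$$
By condition 3 the integrands are $O((1+|u|)^{-4})$ and $O((1+|u|)^{-3})$ in norm, so the integrals converge in $\mathcal C_0(X)$. Integrate by parts with (6); the boundary terms vanish since $u\Phi_u\to0$ in norm:
$$g*P_a=-i\int e^{-iua}\Phi_u'\,du=i\int(-ia)e^{-iua}\Phi_u\,du=aP_a,$$
$$g*Q_a=-i\int ue^{-iua}\Phi_u'\,du=i\int(1-iua)e^{-iua}\Phi_u\,du=iP_a+aQ_a .$$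
Also $h*P_a=P_a$ and $h*Q_a=Q_a$. Subtracting $a$ times these, $DP_a=0$ and $DQ_a=iP_a$.

**Step 3: choosing $a$ so that $P_a\ne0$.** $\Phi_0=\check w\neq0$, so $\Phi_0(x_0)\ne0$ for some $x_0$. The function $u\mapsto\Phi_u(x_0)$ is continuous, integrable and not zero, so its Fourier transform $a\mapsto P_a(x_0)$ is not identically zero. Fix $a$ with $P_a\ne0$ and write $P=P_a$, $Q=Q_a$. This gives (5). Since $we^{iuf}$ vanishes off $C\subseteq S_1$, every $\Phi_u$ lies in $B(S_1)$, and so do $P$ and $Q$.

**Step 4: properties of $V_2$.** $V_2\subseteq B(S_1)$ since $Q\in B(S_1)$. By (5), $P=-iDQ\in V_2$, and $P\in V_1$ as $DP=0$. The identities $h*F=F$ and $D^2F=0$ hold for $F=Q$. The operators are bounded and commute with translations, so the identities hold on $V_2$. Let $y\notin C$ and choose $l\in L^1(X)$ with $\hat l(y)\ne0$ and $\hat l=0$ on $C$. Then $l*\Phi_u=(\hat l we^{iuf})^\vee=0$ for all $u$, so $l*Q=0$ and $l$ annihilates $V_2$. As before, $y\notin\sigma(V_2)$.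

**Step 5: equal spectra.** $DQ=iP\neq0$, so Lemma 4 applies with $d=g-ah$. $\square$

Everything now rests on finding phase data.

## 6. Smooth phases on the line decay too slowly

On $\mathbb R$, keep $w\in C_c^\infty$, $w\neq0$, and try a real $C^1$ phase $f$. Then $\Phi_u$ can never decay fast enough. By Plancherel $\int|\Phi_u|^2dx=2\pi\|w\|_2^2$. Integration by parts gives $x\Phi_u(x)=i\big((we^{iuf})'\big)^\vee(x)$, so
$$\int x^2|\Phi_u(x)|^2dx=2\pi\|w'+iuf'w\|_2^2\le2\pi B^2(1+|u|)^2,\qquad B=\max(\|w'\|_2,\|f'w\|_2)>0 .$$
Let $R=\sqrt2\,B(1+|u|)/\|w\|_2$. By Chebyshev's inequality, $\int_{|x|>R}|\Phi_u|^2\le\pi\|w\|_2^2$, so at least half of the total mass lies in $|x|\le R$: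
$$\pi\|w\|_2^2\le2R\,\|\Phi_u\|_\infty^2,\qquad\text{hence}\qquad \|\Phi_u\|_\infty\ge c\,(1+|u|)^{-1/2},\quad c>0 .$$
So $\|\Phi_u\|_\infty$ is not integrable in $u$, and condition 3 fails. The obstruction is that with a $C^1$ phase the mass of $\Phi_u$ spreads only over an interval of length $O(|u|)$. A phase that works must be rougher than $C^1$. At the same time condition 2 asks $f$ to agree on $C$ with the transform of an $L^1$ function. An absolutely convergent series of cosines with sparse frequencies can meet both demands.

## 7. Rough phases from almost independent characters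

Let $K$ be a compact abelian group with normalised Haar measure and dual $G$, written additively. For a function $H$ on $K$ put
$$\|H\|_{PM}=\sup_{\gamma\in G}|\hat H(\gamma)|,\qquad \|H\|_A=\sum_{\gamma\in G}|\hat H(\gamma)|,\qquad \|H\|_{PM}\le\|H\|_\infty\le\|H\|_A .$$
The norm $\|\cdot\|_A$ is submultiplicative, and $\|\operatorname{Re}\chi\|_A\le1$ for a character $\chi$. We want $f_0=\sum c_j\operatorname{Re}\chi_j$ with $\sum c_j<\infty$ and $\|e^{iuf_0}\|_{PM}=O(|u|^{-4})$.

**The independent model.** Let $K=\mathbb T^{\mathbb N}$ and let $\chi_j$ be the coordinates. Then $e^{iu\sum_{i\le j}c_i\operatorname{Re}\chi_i}$ is a product of functions of separate variables, so its Fourier coefficients are products and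
$$\|e^{iu\sum_{i\le j}c_i\operatorname{Re}\chi_i}\|_{PM}=\prod_{i\le j}\|e^{iuc_i\operatorname{Re}\chi_i}\|_{PM}.$$
If each factor with $\frac12\le|u|c_i\le1$ is at most some $\rho<1$, and about $L(k+1)$ of the $c_i$ equal $2^{-k}$, then for $|u|$ of size $2^k$ the product is at most $\rho^{L(k+1)}$. This beats $16^{-k}$ when $\rho^L\le\frac1{16}$. The sum $\sum c_i=L\sum(k+1)2^{-k}$ is finite. On a general $K$, such as $\mathbb T$, the characters are not independent, and we choose them one by one so that independence fails by a tiny amount.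

**Lemma 6 (one factor).** Let $\chi$ be a nontrivial character of a compact abelian group $K$ and $\frac12\le|s|\le1$. Then $\|e^{is\operatorname{Re}\chi}\|_{PM}\le\rho:=\sqrt{551}/24<1$.

*Proof.* Let $R=\operatorname{Re}\chi$, $H=e^{isR}$. By Parseval $\sum|\hat H(\gamma)|^2=1$. We show that neither $\hat H(0)$ nor any other coefficient can take almost all of this mass.

*Coefficients at $\gamma\ne0$.* $\operatorname{Re}\hat H(0)=\int\cos(sR)\ge\cos1>\frac12$, so $|\hat H(\gamma)|^2\le1-\frac14=\frac{432}{576}<\frac{551}{576}=\rho^2$.

*The coefficient at $0$.* It suffices to find mass elsewhere. We have $\int R^2=\frac12\big(1+\operatorname{Re}\int\chi^2\big)\ge\frac12$, because $\int\chi^2$ is $0$ or $1$. Since $\sin t\ge t-t^3/6$ for $t\ge0$ and $R\sin(|s|R)$ is even in $R$,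
$$\Big|\int HR\Big|\ge\Big|\int R\sin(sR)\Big|\ge\int|s|R^2\Big(1-\frac{s^2R^2}6\Big)\ge\frac12\cdot\frac12\cdot\frac56=\frac5{24}.$$
But $\int HR=\frac12(\hat H(\chi)+\hat H(\bar\chi))$, so one of these coefficients, at a nontrivial character, has modulus at least $\frac5{24}$. Hence $|\hat H(0)|^2\le1-\frac{25}{576}=\rho^2$. $\square$

**Lemma 7 (almost independent characters).** Let $G$ be an infinite abelian group, $Q\ni0$ a finite subset, $M\ge1$. There is $\chi\in G\setminus\{0\}$ such that $|k|\le2M$ and $k\chi\in Q-Q$ imply $k\chi=0$.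

In $G=\mathbb Z$ any $\chi$ larger than every element of $Q-Q$ will do. We cannot ask for $k=0$ in the conclusion: if $2G=0$, then $2\chi=0\in Q-Q$ for every $\chi$.

*Proof.* Put $Q'=Q-Q=-Q'$ and $G[k]=\{\gamma\in G:k\gamma=0\}$.

*Case 1: $G[k]$ is finite for $1\le k\le2M$.* For each such $k$ and each $q\in Q'$, the set $\{\chi:k\chi=q\}$ is empty or a coset of $G[k]$, hence finite. So $\{\chi:k\chi\in Q'\text{ for some }1\le k\le2M\}$ is finite. It contains $0$. Take any $\chi$ outside it. Then $k\chi\notin Q'$ for $1\le|k|\le2M$, and for $k=0$ we have $k\chi=0$.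

*Case 2: some $G[k]$ with $1\le k\le2M$ is infinite.* Multiplication by $n$ maps $G[mn]$ into $G[m]$ with kernel $G[n]$, so $|G[mn]|\le|G[m]||G[n]|$. Hence $G[p]$ is infinite for some prime $p$. Let $\chi\in G[p]$ and $k\chi=q\in Q'\setminus\{0\}$. Then $p\nmid k$, $q\in G[p]$, and as $k$ is invertible modulo $p$, $\chi$ lies in $\langle q\rangle$, a group of order $p$. So only finitely many $\chi\in G[p]$ are bad. Take a nonzero one that is not bad. $\square$

**Proposition 8.** Let $K$ be an infinite compact abelian group. There are $c_j>0$ with $\sum c_j<\infty$ and characters $\chi_j$ of $K$ such that $f_0=\sum_jc_j\operatorname{Re}\chi_j$ satisfies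
$$\|e^{iuf_0}\|_{PM}\le c_*(1+|u|)^{-4}\qquad\text{for all }u\in\mathbb R,$$
with a constant $c_*$.

*Proof.* **Step 1: the coefficients.** Choose $L$ with $\rho^L\le\frac1{16}$. Divide the indices $j=1,2,\dots$ into consecutive blocks $k=0,1,2,\dots$, where block $k$ has $L(k+1)$ elements, and put $c_j=2^{-k}$ for $j$ in block $k$. Then $\sum c_j=L\sum_k(k+1)2^{-k}=4L$. Write $F_j=\sum_{i\le j}c_i\operatorname{Re}\chi_i$, $F_0=0$, and $\varepsilon_j=2^{-4k-j}$ for $j$ in block $k$.

**Step 2: the characters.** This step replaces the exact product formula of the model by an approximate one. We choose nonzero $\chi_j\in G$ inductively so that, for $j$ in block $k$,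
$$\|e^{iuF_j}\|_{PM}\le\|e^{iuF_{j-1}}\|_{PM}\,\|e^{iuc_j\operatorname{Re}\chi_j}\|_{PM}+\varepsilon_j\qquad(|u|\le2^k). \tag{7}$$
Let $\delta=\varepsilon_j/6\le1$. For a candidate $\chi$ put $e=e^{iuF_{j-1}}$ and $e'=e^{iuc_j\operatorname{Re}\chi}$, and let $p$, $q$ be their exponential series truncated at degree $M$. Since $\|uF_{j-1}\|_A\le2^k\cdot4L$ and $\|uc_j\operatorname{Re}\chi\|_A\le1$, we can fix $M\ge1$, independent of $\chi$ and of $|u|\le2^k$, with
$$\|e-p\|_A\le\delta,\qquad\|e'-q\|_A\le\delta .$$
The spectrum of $p$ lies in the finite set $Q=\{\sum_{i<j}m_i\chi_i:\sum|m_i|\le M\}\ni0$, which does not depend on $u$. The spectrum of $q$ lies in $\{m\chi:|m|\le M\}$. Since $K$ is infinite, so is $G$. Choose $\chi=\chi_j$ by Lemma 7 for this $Q$ and $M$.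

In $\widehat{pq}(\gamma)=\sum_{g\in G}\hat p(\gamma-g)\hat q(g)$ at most one term is nonzero. Indeed, two nonzero terms at $g=m\chi\neq g'=m'\chi$ would have $\gamma-g,\gamma-g'\in Q$, so $0\ne(m-m')\chi\in Q-Q$ with $|m-m'|\le2M$, which Lemma 7 forbids. Hence
$$\|pq\|_{PM}\le\|p\|_{PM}\|q\|_{PM}\le(\|e\|_{PM}+\delta)(\|e'\|_{PM}+\delta)\le\|e\|_{PM}\|e'\|_{PM}+2\delta+\delta^2,$$
because $\|e\|_{PM},\|e'\|_{PM}\le1$. Moreover, as $|e|=|e'|=1$ and $|q|\le1+\delta$,
$$\|ee'-pq\|_{PM}\le\|ee'-pq\|_\infty\le\|e(e'-q)\|_\infty+\|(e-p)q\|_\infty\le\delta+\delta(1+\delta).$$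
Adding, the total error is at most $4\delta+2\delta^2\le6\delta=\varepsilon_j$, which is (7).

**Step 3: the decay.** Let $2^{k-1}\le|u|\le2^k$ with $k\ge0$. At the start of block $k$ the PM-norm is at most $1$. Inside block $k$, (7) applies and $|u|c_j\in[\frac12,1]$, so by Lemma 6 each step multiplies by at most $\rho$ and adds at most $\varepsilon_j$. In later blocks (7) still applies, with a factor at most $1$, so each step adds at most $\varepsilon_j$. Since $F_j\to f_0$ uniformly,
$$\|e^{iuf_0}\|_{PM}\le\rho^{L(k+1)}+\sum_{j\text{ in blocks}\ge k}\varepsilon_j\le16^{-k-1}+16^{-k}\le2\cdot16^{-k}\le2|u|^{-4}.$$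
For $|u|\ge\frac12$ we have $1+|u|\le3|u|$, so this is at most $162(1+|u|)^{-4}$. For $|u|\le\frac12$ the trivial bound $1$ suffices. $\square$

## 8. Phase data on every group that is neither compact nor totally disconnected

**Proposition 9.** If $X$ is neither compact nor totally disconnected, there is a phase datum on $X$. It can be chosen so that $S_2$ is the closure of its interior.

*Proof.* By the structure theorem $Y\cong\mathbb R^n\times H$, where $H$ has a compact open subgroup.

**Case $n\ge1$: layers along a real line.** Write $Y=\mathbb R\times Y'$, $X=\mathbb R\times X'$, with $\langle(x,x'),(t,y')\rangle=e^{ixt}\langle x',y'\rangle$. Let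
$$S_1=[1,\tfrac32]\times Y',\qquad S_2=[2,\infty)\times Y' .$$
Condition 1 is clear, and $S_2$ is the closure of its interior. Let $w(t,y')=w_1(t)\kappa(y')$ with $0\ne w_1\in C_c^\infty((1,\frac32))$ and $0\neq\kappa\in C_c(Y')$, and $C=\operatorname{supp}w$. This is a compact subset of $S_1$ disjoint from $S_2$. Proposition 8 for $K=\mathbb T$ gives $f_0(t)=\sum c_j\cos(n_jt)$. Put $f(t,y')=f_0(t)$.

*Condition 2.* By (F1) there is $h\in L^1(X)$ with $\hat h=1$ on $C$ and $\hat h=0$ on $S_2$. Multiplying $\hat h$ by $e^{\pm in_jt}$ amounts to translating $h$ by $(\mp n_j,0)$, which keeps the norm. As $\sum c_j<\infty$, the series defining $f\hat h$ converges to some $\hat g$ with $g\in L^1(X)$, $\|g\|_1\le\|h\|_1\sum c_j$, and $\hat g=f$ on $C$.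

*Condition 3.* Let $e^{iuf_0(t)}=\sum_mb_m(u)e^{imt}$, which converges absolutely since $\|e^{iuf_0}\|_A\le e^{|u|\sum c_j}$, and let $W(x)=\int w_1(t)e^{itx}dt$, a Schwartz function. Then
$$|\Phi_u(x,x')|=|\check\kappa(x')|\,\Big|\sum_mb_m(u)W(x+m)\Big|\le\|\kappa\|_1\,\|e^{iuf_0}\|_{PM}\,\sup_x\sum_m|W(x+m)| ,$$
and the last supremum is finite. Proposition 8 gives condition 3.

**Case $n=0$: layers along cosets.** Now $Y$ has a compact open subgroup $K$. Since $X$ is not compact, $Y$ is not discrete, so $K$ is infinite.

*An element of infinite order in $Y/K$.* This is where we use that $X$ is not totally disconnected. Suppose that the discrete group $Y/K$ is torsion. Then it is the union of its finite subgroups. Its dual is the annihilator $K^\perp\subseteq X$. The annihilators in $K^\perp$ of the finite subgroups of $Y/K$ are closed of finite index, hence open, and their intersection is trivial. The identity component of $K^\perp$ lies in every open subgroup, so $K^\perp$ is totally disconnected. But $X/K^\perp$ is the dual of the compact group $K$, hence discrete, so $K^\perp$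 is open in $X$ and contains the identity component of $X$. Then $X$ is totally disconnected, a contradiction. So choose $y_0\in Y$ whose image in $Y/K$ has infinite order, and put
$$S_1=C=y_0+K,\qquad S_2=\bigcup_{n\ge2}(ny_0+K).$$
These are unions of cosets of an open subgroup, so both are open and closed. They are disjoint since $(n-1)y_0\notin K$ for $n\ge2$. Condition 1 holds because $K+K=K$.

*The functions.* Normalise the Haar measure of $Y$ so that $K$ has measure $1$; on $K$ it is then the normalised Haar measure. Let $w=1_{y_0+K}$ and $f(y_0+\kappa)=f_0(\kappa)$ for $\kappa\in K$, with $f_0=\sum c_j\operatorname{Re}\chi_j$ from Proposition 8 on $K$.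

*Condition 2.* $K^\perp$ is the dual of the discrete group $Y/K$, so it is compact, and we have seen that it is open. The transform at $y$ of its indicator function divided by its Haar measure is the average of $\langle-x,y\rangle$ over $x\in K^\perp$. This is $1$ if $y\in K$ and $0$ otherwise, so it is $1_K$. Multiplying a function on $X$ by the character $y_0$ translates its transform by $y_0$, so $1_{y_0+K}=\hat h$ with $\|h\|_1=1$, and $\hat h=0$ on $S_2$. Each $\chi_j$ extends to a character of $Y$, that is, to some $x_j\in X$, and $f(y)=\sum c_j\operatorname{Re}\langle x_j,y-y_0\rangle$ on $y_0+K$. Multiplying $\hat h$ by $\langle\pm x_j,y-y_0\rangle$ means translating $h$ and multiplying it by a unimodular constant. So $f1_{y_0+K}=\hat g$ with $\|g\|_1\le\sum c_j$.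

*Condition 3.* $|\Phi_u(x)|=\big|\int_Ke^{iuf_0(\kappa)}\langle x,\kappa\rangle\,d\kappa\big|\le\|e^{iuf_0}\|_{PM}$, since the integral is a Fourier coefficient of $e^{iuf_0}$. $\square$

## 9. Two algebras with one spectrum: proof of Theorem 1

Take a phase datum from Proposition 9 and $P,Q,D,V_1,V_2$ from Proposition 5. If $V$ is any closed invariant subspace with $V_1\subseteq V\subseteq V_2$, then $V\subseteq B(S_1)$ and $h*v=v$ on $V$, so Lemma 3 applies. Since $\sigma(V_1)=\sigma(V_2)$, also $\sigma(V)=\sigma(V_1)$. Therefore
$$A(V)=V+B(S_2)\ \text{ is a closed invariant subalgebra},\quad \sigma(A(V))=\sigma(V_1)\cup\sigma(B(S_2)),\quad h*A(V)=V. \tag{8}$$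

*Proof of Theorem 1.* Put $A_1=A(V_1)$ and $A_2=A(V_2)$. By (8) they are closed invariant subalgebras with the same spectrum, and they differ because $h*A_1=V_1\neq V_2=h*A_2$. $\square$

The common spectrum can be read off. By Section 2, $\sigma(B(S_2))=S_2$, and $\sigma(V_1)\subseteq C$ by Proposition 5. So it is $\sigma(V_1)\cup S_2$, and (4) shows directly that this is a semigroup, since $C\subseteq S_1$. For $X=\mathbb R$ it is $E\cup[2,\infty)$ with $E\subset[1,\frac32]$ compact.

## 10. A continuum of algebras: proof of Theorem 2

*Proof of (A).* If $X$ is compact or totally disconnected, use facts (i) and (ii). Otherwise use Theorem 1. $\square$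

*Proof of (B).* Keep the notation of Section 9 and let $S=\sigma(V_1)\cup S_2$. Every $V$ in (8) gives an algebra with spectrum $S$, so we look for many spaces between $V_1$ and $V_2$. The plan is to put only pieces of $Q$, cut out in frequency, into $V$.

**Step 1: $\sigma(P)$ is infinite.** This provides infinitely many places to cut. Suppose $\sigma(P)$ is finite. It is nonempty by (F2). Let $\eta\in\sigma(P)$ and pick $k\in L^1(X)$ with $\hat k(\eta)\ne0$ and $\operatorname{supp}\hat k\cap\sigma(P)=\{\eta\}$. If $k*P=0$, then $k\in I_P$ and $\hat k(\eta)=0$, which is false. So $k*P\ne0$, while $\sigma(k*P)\subseteq\{\eta\}$ by (F3). One-point sets are sets of spectral synthesis (Kaplansky–Helson; see Rudin, *Fourier Analysis on Groups*, Ch. 7), so $k*P$ is a nonzero multiple of the character $\eta$. Its modulus is a nonzero constant, which contradicts $k*P\in\mathcal C_0(X)$ with $X$ non-compact.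

**Step 2: disjoint frequency windows.** By Proposition 5, $\sigma(P)\subseteq\sigma(V_2)\subseteq C$, so $\sigma(P)$ is an infinite compact metrisable set. It contains distinct points $y_m$ ($m\in\mathbb N$) converging to a point different from all of them. Hence, for a metric on $Y$, each $y_m$ has a positive distance $d_m$ from the set of the others. The open balls $U_m$ of radius $d_m/2$ around $y_m$ are pairwise disjoint: a common point of $U_m$ and $U_l$, with $m\neq l$ and $d_m\ge d_l$, would make the distance from $y_m$ to $y_l$ less than $d_m$. By (F1) pick $k_m\in L^1(X)$ with $\hat k_m(y_m)\ne0$ and $\hat k_m=0$ off $U_m$. Then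
$$k_m*k_l=0\quad(m\ne l),\qquad k_m*k_m*P\ne0 . \tag{9}$$
The second claim holds because $y_m\in\sigma(P)$ and $\hat k_m(y_m)^2\ne0$, so $k_m*k_m\notin I_P$.

**Step 3: the family.** For $J\subseteq\mathbb N$ let $V_J$ be the closed invariant subspace generated by $V_1$ and $\{k_m*Q:m\in J\}$. Then $V_1\subseteq V_J\subseteq V_2$. Put $A_J=A(V_J)$. By (8) all $A_J$ are closed invariant subalgebras with spectrum $S$, and $h*A_J=V_J$. Clearly $J\subseteq J'$ implies $A_J\subseteq A_{J'}$.

**Step 4: the family separates subsets.** Let $m\in J\setminus J'$ and consider $T_mF=k_m*DF$, a bounded operator that commutes with translations. It kills $V_1$. For $l\in J'$ we have $l\ne m$ and, by (5) and (9), $T_m(k_l*Q)=i\,k_m*k_l*P=0$. So $T_m$ kills $V_{J'}$. But $k_m*Q\in V_J$ and $T_m(k_m*Q)=i\,k_m*k_m*P\ne0$. Hence $V_J\not\subseteq V_{J'}$. If $A_J\subseteq A_{J'}$ held, convolving with $h$ would give $V_J\subseteq V_{J'}$. So $A_J\not\subseteq A_{J'}$, and $J\mapsto A_J$ is an order embedding. In particular at least $2^{\aleph_0}$ closed invariant subalgebras have spectrum $S$.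

**Step 5: the upper bound.** We show that $\mathcal C_0(X)$ has at most $2^{\aleph_0}$ closed subsets, hence at most $2^{\aleph_0}$ closed invariant subalgebras. First, $X$ is $\sigma$-compact. Let $(U_n)$ be a countable base of compact neighbourhoods of $0$ in the metrisable group $Y$, and let $\psi_n$ be the indicator of $U_n$ divided by the measure of $U_n$. Given $x\in X$, continuity of $y\mapsto\langle x,y\rangle$ at $0$ gives $n$ with $\operatorname{Re}\langle x,y\rangle\ge\frac12$ on $U_n$, so $|\check\psi_n(x)|\ge\frac12$. Thus $X=\bigcup_n\{|\check\psi_n|\ge\frac12\}$, and each of these sets is compact since $\check\psi_n\in\mathcal C_0(X)$.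

Since $X$ is also metrisable, it is a countable union of compact metrisable sets, hence separable and so second countable. Its one-point compactification is then compact and metrisable, so the continuous functions on it form a separable space, and its subspace $\mathcal C_0(X)$ is separable. A separable metric space has a countable base. Each open set is a union of members of the base, so there are at most $2^{\aleph_0}$ open sets and equally many closed sets. With Step 4, exactly $2^{\aleph_0}$ closed invariant subalgebras have spectrum $S$, and no larger number is possible. $\square$
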